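
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Two-torsion in the independence complex of a cylindrical grid}


\begin{abstract}
Let $C_{m,n}$ be the square grid with $m$ rows and with columns indexed cyclically by $\mathbb{Z}_n$. It was conjectured that for $n>1$ the independence complex $I(C_{m,n})$ is always homotopy equivalent to a wedge of spheres. We show that this is false: $I(C_{7,10})\simeq S^{15}\vee\Sigma^{14}\mathbb{RP}^2$. In a spectral sequence coming from five vertices of the first row, ten additional homology classes sit on the edges and vertices of a five-cycle. Up to sign, the differential between them is the unsigned incidence matrix of the five-cycle, which has cokernel $\mathbb{Z}/2$. That it is the unsigned matrix and not the signed one follows from a Lefschetz number. The remaining extension problem is settled by Smith theory for the reflection of the cylinder, whose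 fixed complex is $I(C_{4,10})$.
\end{abstract}

\section{Introduction}

For $m\ge1$ and $n\ge2$ let $C_{m,n}$ be the graph with vertex set $\{1,\dots,m\}\times\mathbb{Z}_n$ in which $(r,c)$ and $(r',c')$ are adjacent if $r=r'$ and $c'=c\pm1$, or if $c=c'$ and $|r-r'|=1$. We call $r$ the row and $c$ the column of a vertex, and we number the rows from top to bottom. A set of vertices of a graph $\Gamma$ is \emph{independent} if no two of its elements are adjacent, and the \emph{independence complex} $I(\Gamma)$ is the simplicial complex whose simplices are the independent sets. The following was posed in \cite{grid}; a contractible space counts as the empty wedge.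

\begin{conjecture}
If $n>1$, then $I(C_{m,n})$ is homotopy equivalent to a wedge of spheres.
\end{conjecture}

The guess is natural. For $m=1$ and $n=2,3,4,5$ the complex consists of two points, of three points, of two disjoint edges, and of a five-cycle. In general, if a vertex $a$ has exactly one neighbor $b$, then $I(\Gamma)$ is the suspension of the complex of a smaller graph (Lemma~\ref{lem:basic}). Such vertices abound in a grid once a few vertices have been removed, so one keeps meeting iterated suspensions of very simple complexes. When no such vertex is available, one chooses a vertex $v$ and glues a cone: $I(\Gamma)$ is obtained from $I(\Gamma-v)$ by attaching a cone on the complex of the non-neighbors of $v$. In the simplest situation this attaches a $(k+1)$-cell to a sphere $S^k$. If the attaching map has degree $0$ or $\pm1$, the result is again a wedge of spheres or contractible, whereas degree $2$ would produce torsion. Our counterexample arises from a cyclic version of the latter: five classes are mapped to five classes by a matrix of determinant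 $\pm2$.

\begin{theorem}\label{thm:main}
Let $X=I(C_{7,10})$. Then $\tilde H_{15}(X;\mathbb{Z})\cong\mathbb{Z}\oplus\mathbb{Z}/2$ and $\tilde H_i(X;\mathbb{Z})=0$ for $i\neq15$. More precisely,
\[
I(C_{7,10})\simeq S^{15}\vee\Sigma^{14}\mathbb{RP}^2 .
\]
Hence $I(C_{7,10})$ is not homotopy equivalent to a wedge of spheres, and the conjecture fails for $(m,n)=(7,10)$.
\end{theorem}

We do not claim that $(7,10)$ is the smallest counterexample, and we do not classify the pairs $(m,n)$ for which the conjecture fails.

\paragraph{The idea.} Among the vertices of the first row in even columns, a simplex may use any subset $T\subset\{0,2,4,6,8\}$. Sorting simplices by $T$ gives a spectral sequence whose first page consists of the homology of the complexes $I(G_T)$, where $G_T$ is what remains of the grid once $T$ has been chosen. For $m=7$ each $I(G_T)$ with $T\ne\emptyset$ has a class in degree $14$, and these classes together produce one $\mathbb{Z}$ in $\tilde H_{15}(X)$. In addition there are classes in degree $13$, namely one for each of five pairs and one for each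 of five triples $T$. Each of the five triples contains exactly two of the five pairs, and each pair lies in exactly two of the triples, so they form a five-cycle. Let $\rho$ be the shift by two columns. It will follow from the reflection symmetry $c\mapsto-c$ that, up to sign, the differential is multiplication by one of
\[
\rho-\rho^{-1},\qquad \rho+\rho^{-1}
\]
on $\mathbb{Z}[\mathbb{Z}_5]$. The first is the boundary map of a pentagon, with kernel and cokernel $\mathbb{Z}$. The second is the unsigned incidence matrix of a pentagon. Since $5$ is odd it is injective with cokernel $\mathbb{Z}/2$. In Section~\ref{sec:filtration} we see the same pattern for $m=1$, where the sign is minus and nothing unusual happens. For $m=7$ the sign is plus.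

This leaves an extension $0\to\mathbb{Z}\to\tilde H_{15}(X)\to\mathbb{Z}/2\to0$, and $\tilde H_{15}(X)$ could still be $\mathbb{Z}$. To exclude this we use the reflection of the cylinder in its middle row. Its fixed complex is $I(C_{4,10})$, whose mod~$2$ homology has total dimension at least $3$ by the same method, and Smith's inequality passes this bound on to $X$.

\paragraph{Conventions.} All homology is reduced and has coefficients in $\mathbb{Z}$ unless stated otherwise. The empty graph has $I(\emptyset)=\{\emptyset\}=S^{-1}$, with $\tilde H_{-1}=\mathbb{Z}$ and $\Sigma S^{-1}=S^0$. Joining with two points is suspension: $\{a,b\}*K\simeq\Sigma K$. We write $N(v)$ for the set of neighbors of $v$ and $N[v]=N(v)\cup\{v\}$. We say that a graph is contractible, or write $\Gamma\simeq S^k$, when this holds for $I(\Gamma)$. Oriented simplices are written as products $v_0\wedge\dots\wedge v_k$. In the augmented chain complex the boundary then satisfies $\partial(u\wedge w)=\partial u\wedge w+(-1)^{j}u\wedge\partial w$ if $u$ has $j$ vertices.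

\section{Filtering by five vertices of the first row}\label{sec:filtration}

\subsection{The spectral sequence}

Fix $m$ and let $G=C_{m,10}$ and $W=\{(1,0),(1,2),(1,4),(1,6),(1,8)\}$. We identify subsets $T$ of $\{0,2,4,6,8\}$ with subsets of $W$; all of them are independent. Put
\[
G_T=G-W-N(T).
\]
Each simplex of $I(G)$ is uniquely $T\sqcup\tau$ with $\tau\in I(G_T)$. Write $[T]$ for $T$ as an oriented simplex. Then the augmented chain complex of $I(G)$ is
\[
\bigoplus_T \mathbb{Z}[T]\otimes\tilde C_*(I(G_T)),\qquad
\partial([T]\otimes\tau)=\partial[T]\otimes\tau+(-1)^{|T|}[T]\otimes\partial\tau ,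
\]
where $[T]\otimes\tau$ has degree $|T|+\dim\tau$, and where the terms $[T\setminus t]\otimes\tau$ make sense because $G_T\subset G_{T\setminus t}$. Filtering by $|T|$ gives a spectral sequence
\begin{equation}\label{eq:ss}
E^1_{p,q}=\bigoplus_{|T|=p}\mathbb{Z}[T]\otimes\tilde H_q(I(G_T))\ \Longrightarrow\ \tilde H_{p+q}(I(G)),
\end{equation}
in which $d^1$ is induced by $\partial[T]$ and the inclusions $I(G_T)\subset I(G_{T\setminus t})$. The differential $d^r$ maps $E^r_{p,q}$ to $E^r_{p-r,q+r-1}$. The same holds with coefficients in $\mathbb{F}_2$.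

The maps $\rho:c\mapsto c+2$ and $s:c\mapsto-c$ on columns preserve $W$ and satisfy $\rho^5=s^2=1$ and $s\rho=\rho^{-1}s$. They generate a dihedral group $D_5$ that acts on the filtered complex, hence on every page, and commutes with the differentials; $g\in D_5$ carries the summand of $T$ to that of $gT$. We think of $0,2,4,6,8$ as the vertices of a pentagon, in this cyclic order. Up to $D_5$, the sets $T$ are
\[
\emptyset,\ \{0\},\ \{0,2\},\ \{0,4\},\ \{0,2,4\},\ \{0,4,6\},\ \{0,2,4,6\},\ \{0,2,4,6,8\}.
\]

\subsection{The five-cycle and its sign}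

The following lemma isolates the algebra. The reflection $s$ determines the differential of a five-cycle up to one sign, and this sign decides whether torsion appears.

\begin{lemma}\label{lem:five}
Let $k=\mathbb{Z}$ or $\mathbb{F}_2$ and $R=k[\rho]/(\rho^5-1)$. Let $R\alpha$ and $R\beta$ be free modules of rank one, each with a $k$-linear involution $s$ satisfying $s\rho=\rho^{-1}s$, and suppose $s\alpha=\varepsilon\alpha$, $s\beta=\sigma\beta$ with $\varepsilon,\sigma\in\{1,-1\}$. Let $d:R\alpha\to R\beta$ be $R$-linear with $ds=sd$ and $d\alpha=(a\rho+b\rho^{-1})\beta$, where $a,b\in k$. Then $b=\varepsilon\sigma a$. Moreover: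
\begin{enumerate}
\item[(i)] If $k=\mathbb{F}_2$, then $d$ has rank at most $4$.
\item[(ii)] If $k=\mathbb{Z}$, $a=\pm1$ and $\varepsilon\sigma=-1$, then $\ker d$ is generated by $(1+\rho+\rho^2+\rho^3+\rho^4)\alpha$ and $\operatorname{coker}d\cong\mathbb{Z}$.
\item[(iii)] If $k=\mathbb{Z}$, $a=\pm1$ and $\varepsilon\sigma=1$, then $d$ is injective and $\operatorname{coker}d\cong\mathbb{Z}/2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Applying $s$ to $d\alpha$ gives $\varepsilon(a\rho+b\rho^{-1})\beta=\sigma(a\rho^{-1}+b\rho)\beta$, so $\varepsilon a=\sigma b$. For (i), $d\alpha=a(\rho+\rho^{-1})\beta$, so the image lies in the hyperplane of those elements of $R\beta$ whose coefficients have sum $0$. For (ii) and (iii) put $g=\rho^2$, which also generates the cyclic group, and note that $\rho^{-1}$ is a unit. In (ii) the map is multiplication by $\pm\rho^{-1}(g-1)$. Its kernel consists of the elements with constant coefficients, and $R/(g-1)=\mathbb{Z}$. In (iii) it is multiplication by $\pm\rho^{-1}(g+1)$. It is injective because $(1+g)(1-g+g^2-g^3+g^4)=1+g^5=2$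 and $R$ is torsion-free, and $R/(g+1)=\mathbb{Z}[g]/(g^5-1,g+1)=\mathbb{Z}/((-1)^5-1)=\mathbb{Z}/2$.
\end{proof}

In (iii) it matters that the cycle is odd: for even $\ell$ one has $\mathbb{Z}[g]/(g^\ell-1,g+1)=\mathbb{Z}$.

\subsection{The smallest case: one row}

Let $m=1$, so that $G$ is the ten-cycle. The graph $G_T$ consists of the odd columns with no neighbor in $T$, without edges. So $I(G_T)$ is a simplex, hence contractible, unless $G_T$ is empty. The latter means that $T$ meets each of the pairs $\{0,2\},\{2,4\},\dots,\{8,0\}$, i.e.\ that the complement of $T$ contains no two adjacent vertices of the pentagon. This holds for the full set, for the five sets of size $4$, and for the five triples $\rho^i\{0,4,6\}$. All these contribute $\tilde H_{-1}(S^{-1})=\mathbb{Z}$. So $E^1$ is the single row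
\[
\mathbb{Z}=E^1_{5,-1}\longrightarrow E^1_{4,-1}\cong\mathbb{Z}^5\longrightarrow E^1_{3,-1}\cong\mathbb{Z}^5 .
\]
Let $\alpha=[2,4,6,8]$ and $\beta=[0,4,6]$. Of the four triples in $\{2,4,6,8\}$ only $\{2,6,8\}=\rho\{0,4,6\}$ and $\{2,4,8\}=\rho^{-1}\{0,4,6\}$ count, so $d^1\alpha=a\rho\beta+b\rho^{-1}\beta$ with $a=\pm1$. The reflection $s$ exchanges $2\leftrightarrow8$ and $4\leftrightarrow6$, so $s\alpha=\alpha$ and $s\beta=-\beta$. By Lemma~\ref{lem:five}(ii) the cokernel is $\mathbb{Z}$ and the kernel is generated by $\sum_{i=0}^4\rho^i\alpha$. The boundary of $[0,2,4,6,8]$ lies in this kernel and has coefficients $\pm1$, so it is $\pm\sum\rho^i\alpha$. Hence $\tilde H_*(I(C_{1,10}))$ is $\mathbb{Z}$ in degree $2$ and zero otherwise.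

Everything turned on the product $\varepsilon\sigma$. If it had been $+1$, then the cokernel would have been $\mathbb{Z}/2$. For $m=7$ a five-cycle formed by pairs and triples will carry homology classes of degree $13$ instead of $-1$. Then $\varepsilon$ and $\sigma$ depend also on how $s$ acts on these classes, and cannot be read off from $T$ alone.

\section{Peeling the grid}

\subsection{Deleting vertices}

For a vertex $v$ of $\Gamma$ write $\operatorname{lk}v=\operatorname{lk}_\Gamma v=\Gamma-N[v]$. Then $I(\Gamma)=I(\Gamma-v)\cup\operatorname{Cone}I(\operatorname{lk}v)$, and the two pieces meet in $I(\operatorname{lk}v)$. We say that $v$ \emph{may be deleted} if $I(\Gamma-v)\hookrightarrow I(\Gamma)$ is a homotopy equivalence.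

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $\Gamma$ has an isolated vertex, it is contractible.
\item[(b)] If $\operatorname{lk}v$ is contractible, then $v$ may be deleted.
\item[(c)] If $\Gamma-v$ is contractible, then $I(\Gamma)\simeq\Sigma I(\operatorname{lk}v)$.
\item[(d)] There is a long exact sequence
$\cdots\to\tilde H_i(I(\operatorname{lk}v))\to\tilde H_i(I(\Gamma-v))\to\tilde H_i(I(\Gamma))\to\tilde H_{i-1}(I(\operatorname{lk}v))\to\cdots$.
\item[(e)] If $u\ne w$ and $N(u)\subset N(w)$, then $w$ may be deleted.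
\item[(f)] If $N(a)=\{b\}$, then $\{a,b\}*I(\Gamma-N[b])\hookrightarrow I(\Gamma)$ is a homotopy equivalence. In particular $I(\Gamma)\simeq\Sigma I(\Gamma-N[b])$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) the complex is a cone. Statements (b), (c), (d) follow from the decomposition above: attaching a cone along a contractible subcomplex changes nothing, and collapsing a contractible subcomplex $I(\Gamma-v)$ leaves the suspension of $I(\operatorname{lk}v)$. For (e), $u$ is not adjacent to $w$, since otherwise $w\in N(u)\subset N(w)$. No neighbor of $u$ survives in $\operatorname{lk}w$, so $u$ is isolated there, and (b) applies. For (f), each $w\in N(b)\setminus\{a\}$ has $N(a)=\{b\}\subset N(w)$, so all these $w$ may be deleted one after the other. What remains is the edge $ab$ and, disjoint from it and not joined to it, $\Gamma-N[b]$.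
\end{proof}

\subsection{Profiles}

Removing leaves from the top of the grid leaves graphs whose upper boundary is a staircase. We record the staircase by its heights in the columns of one parity. In this subsection $m$ is arbitrary.

Let $S\subset\mathbb{Z}_{10}$ be one parity class of columns and $S'$ the other. A \emph{profile} is a function $h:S\to\mathbb{Z}_{\ge1}$ with $|h(x)-h(x+2)|\le1$ for all $x\in S$. For $y\in S'$ put $M_h(y)=\max(h(y-1),h(y+1))$. For $Q\subset S'$ let $\Gamma(h;Q)$ be the induced subgraph of $C_{m,10}$ on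
\begin{itemize}
\item the vertices $(r,x)$ with $x\in S$ and $h(x)\le r\le m$;
\item the vertices $(r,y)$ with $y\in S'$ and $M_h(y)<r\le m$;
\item the \emph{extras} $e_y=(M_h(y),y)$ for $y\in Q$.
\end{itemize}
Only those $y\in Q$ with $M_h(y)\le m$ matter; we drop the others from $Q$ without comment. Write $\Gamma(h)=\Gamma(h;\emptyset)$. We denote $\Gamma(h;Q)$ by $\mathrm{O}[h_1h_3h_5h_7h_9;Q]$ if $S$ is the set of odd columns and by $\mathrm{E}[h_0h_2h_4h_6h_8;Q]$ if $S$ is the set of even columns, omitting $Q$ if it is empty. For instance $\mathrm{E}[44334;3,7]$ has $e_3=(4,3)$ and $e_7=(4,7)$. For $x\in S$ put $a_x=(h(x),x)$ and $b_x=(h(x)+1,x)$.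

The graphs $G_T$ are of this kind. Choosing $t\in T$ removes $(1,t\pm1)$ and $(2,t)$. So if $h_T(x)=2$ for odd $x$ with a neighbor in $T$, and $h_T(x)=1$ for the other odd $x$, then
\begin{equation}\label{eq:GT}
G_T=\Gamma(h_T;Q_T),\qquad Q_T=\{y\text{ even}:\ y\notin T,\ M_{h_T}(y)=2\}.
\end{equation}

The next four lemmas are the whole calculus: without extras one peels off two rows at a time; extras between different heights can usually be deleted; extras between equal heights are treated by Lemma~\ref{lem:basic} and their links are again profile graphs; and one stops at an isolated vertex or at the empty graph.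

\begin{lemma}[Step]\label{lem:step}
Let $h(x)\le m-1$ for all $x\in S$. Define
\[
h'(y)=M_h(y)+2\ \ (y\in S'),\qquad Q'=\{x\in S:\ h(x)<\max(h(x-2),h(x+2)),\ h(x)+3\le m\}.
\]
Then $h'$ is a profile, and the join of the five pairs $\{a_x,b_x\}$ with $I(\Gamma(h';Q'))$ is included in $I(\Gamma(h))$ by a homotopy equivalence. In particular $I(\Gamma(h))\simeq\Sigma^5I(\Gamma(h';Q'))$.
\end{lemma}

\begin{proof}
Both $M_h(y)$ and $M_h(y+2)$ lie in $\{h(y+1),h(y+1)+1\}$, so $h'$ is a profile. The vertices $(h(x),x\pm1)$ are absent since $M_h(x\pm1)\ge h(x)$, so $N(a_x)=\{b_x\}$. The set $N[b_x]$ consists of those of the vertices $(h(x),x)$, $(h(x)+1,x)$, $(h(x)+2,x)$ and $(h(x)+1,x\pm1)$ that are present, so it meets no other column of $S$. Therefore Lemma~\ref{lem:basic}(f) can be applied to the five leaves in turn. In a column $y\in S'$ this removes row $M_h(y)+1$ and nothing else that was present, so rows $\ge M_h(y)+2=h'(y)$ remain. In a column $x\in S$, rows $\ge h(x)+3$ remain. Now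
\[
M_{h'}(x)=\max(h(x-2),h(x),h(x+2))+2
\]
equals $h(x)+3$ if $h(x)<\max(h(x-2),h(x+2))$, and $h(x)+2$ otherwise. In the second case the rows $\ge h(x)+3$ are the regular ones for $h'$; in the first case there is one extra, in row $h(x)+3$, provided that $h(x)+3\le m$. This is $\Gamma(h';Q')$.
\end{proof}

\begin{lemma}[Slanted extras]\label{lem:slant}
In $\Gamma(h;Q)$ let $y\in Q$, let $x\in\{y-1,y+1\}$ have $h(x)=M_h(y)-1$, and let $y^*=2x-y$ be the column on the opposite side of $x$. If $y^*\notin Q$ or $M_h(y^*)>h(x)$, then $e_y$ may be deleted.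
\end{lemma}

\begin{proof}
Column $y$ begins below row $h(x)$, and so does column $y^*$ by hypothesis. So $a_x=(h(x),x)$ has the only neighbor $b_x=(M_h(y),x)$, which is present since $M_h(y)\le m$ and which is a neighbor of $e_y=(M_h(y),y)$. Apply Lemma~\ref{lem:basic}(e) with $u=a_x$, $w=e_y$.
\end{proof}

\begin{lemma}[Level extras]\label{lem:level}
In $\Gamma(h;Q)$ let $y\in Q$ with $h(y-1)=h(y+1)=M$ and $h(y\pm3)\in\{M,M+1\}$. Suppose that, for each of the two signs, $y\pm2\notin Q$ if $h(y\pm3)=M$. Then $\operatorname{lk}e_y=\Gamma(h^y;Q^y)$, where $h^y$ arises from $h$ by raising $h(y-1)$ and $h(y+1)$ to $M+1$, and $Q^y=(Q\setminus\{y\})\cup\{y\pm2:\ h(y\pm3)=M\}$.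
\end{lemma}

\begin{proof}
By the condition on $h(y\pm3)$, $h^y$ is a profile. We remove $(M,y)$, $(M,y\pm1)$ and $(M+1,y)$. Columns $y\pm1$ now begin in row $M+1$, and column $y$ in row $M+2$, as they should for $h^y$. Consider column $y+2$. If $h(y+3)=M+1$, then $M_h(y+2)=M_{h^y}(y+2)=M+1$ and nothing changes. If $h(y+3)=M$, the column begins in row $M+1$ because $y+2\notin Q$, while $M_{h^y}(y+2)=M+1$; so its top vertex is now an extra. Column $y-2$ is treated in the same way, and the remaining columns are not affected.
\end{proof}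

\begin{lemma}[Stop]\label{lem:stop}
If $h(x)=m$ and $x\pm1\notin Q$, then $(m,x)$ is isolated in $\Gamma(h;Q)$, which is therefore contractible. If all heights exceed $m$, the graph is empty.
\end{lemma}

\begin{proof}
Columns $x\pm1$ begin below row $M_h(x\pm1)\ge m$, and $(m-1,x)$ is absent. The second statement is clear.
\end{proof}

We write $\Gamma\Longrightarrow\Gamma'$ for a step, so $I(\Gamma)\simeq\Sigma^5I(\Gamma')$. ``Delete $e_y$ (side $x$)'' refers to Lemma~\ref{lem:slant} with lower side $x$. Unless we say otherwise, the opposite column $y^*$ carries no extra at that moment.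

\subsection{An example: $T=\{0\}$ with seven rows}\label{sec:example}

Let $m=7$. By \eqref{eq:GT}, $G_{\{0\}}=\mathrm{O}[21112;2,8]$. Delete $e_2$ (side $3$) and $e_8$ (side $7$). In $\mathrm{O}[21112]$ the columns lower than one of their neighbors in $S$ are $3$ and $7$, so
\[
\mathrm{O}[21112]\Longrightarrow\mathrm{E}[44334;3,7].
\]
Delete $e_3$ (side $4$) and $e_7$ (side $6$). Then $\mathrm{E}[44334]\Longrightarrow\mathrm{O}[66566;4,6]$. Here $e_4$ has lower side $5$, and the opposite column $6$ carries an extra, but $M_h(6)=6>5=h(5)$; so $e_4$ may be deleted, and then $e_6$ (side $5$). Finally all heights become $8$ and $\mathrm{O}[66566]\Longrightarrow\emptyset$. Three steps give $I(G_{\{0\}})\simeq\Sigma^{15}S^{-1}=S^{14}$, and the join of the $15$ pairs shown in Figure~\ref{fig:layers} is included by a homotopy equivalence.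

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=8mm,y=6mm]
\foreach \c/\s in {0/3,1/2,2/2,3/1,4/2,5/1,6/2,7/1,8/2,9/2}
 {\foreach \r in {\s,...,7} {\fill (\c,-\r) circle (1.2pt);}}
\foreach \c/\r in {1/2,3/1,5/1,7/1,9/2,0/4,2/4,4/3,6/3,8/4,1/6,3/6,5/5,7/6,9/6}
 {\draw[line width=2pt] (\c,-\r)--(\c,-\r-1);}
\foreach \c/\r in {2/2,8/2,3/4,7/4,4/6,6/6}
 {\draw (\c,-\r) circle (3pt);}
\foreach \c in {0,...,9} {\node at (\c,0) {\small \c};}
\foreach \r in {1,...,7} {\node at (-1,-\r) {\small \r};}
\end{tikzpicture}
\caption{The vertices (dots) of $G_{\{0\}}$ in the cylinder with seven rows and ten columns; edges of the grid are not drawn, and column $9$ is next to column $0$. Circles mark the extras that are deleted. The thick segments are the pairs $\{a_x,b_x\}$ of the three steps, with heights $21112$ and $66566$ in the odd columns and $44334$ in the even columns. Choosing one vertex from each of the fifteen pairs always gives an independent set, and the resulting sphere $S^{14}$ carries the homology of $I(G_{\{0\}})$.}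
\label{fig:layers}
\end{figure}

\section{Seven rows: the groups $\tilde H_*(I(G_T))$}\label{sec:groups}

In this section $m=7$. Let $\Gamma_*=\mathrm{O}[22222]=G_{\{0,2,4,6,8\}}$; it is contained in all $G_T$.

\begin{proposition}\label{prop:groups}
Let $m=7$. Then $I(G_\emptyset)$ is contractible. For $T\neq\emptyset$ we have $\tilde H_{14}(I(G_T))\cong\mathbb{Z}$. If $T$ is equivalent to $\{0,4\}$ or $\{0,4,6\}$ under $D_5$, then $\tilde H_{13}(I(G_T))\cong\mathbb{Z}$. All other groups $\tilde H_q(I(G_T))$ vanish.
\end{proposition}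

The proof takes up the rest of this section. The types $\{0,4\}$ and $\{0,4,6\}$ are the only ones in which some extra cannot be deleted.

\subsection{Two contractible graphs}

\textbf{(c1)} $\mathrm{E}[55555;5]$ \emph{is contractible.} Without $e_5$ we have $\mathrm{E}[55555]\Longrightarrow\mathrm{O}[77777]$, contractible by Lemma~\ref{lem:stop}. Next, $\operatorname{lk}e_5=\mathrm{E}[55665;3,7]$; delete $e_3$ (side $2$) and $e_7$ (side $8$). A step leads to $\mathrm{O}[78887]$, without extras in rows $\le7$, and $(7,1)$ is isolated. So $e_5$ may be deleted, and the graph is contractible.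

\textbf{(c2)} $\mathrm{E}[55544]$ \emph{is contractible.} It steps to $\mathrm{O}[77767;6,8]$, where $(7,1)$ is isolated.

\subsection{Sets $T$ with at most one sphere}\label{sec:onesphere}

$T=\emptyset$: $\mathrm{O}[11111]\Longrightarrow\mathrm{E}[33333]\Longrightarrow\mathrm{O}[55555]\Longrightarrow\mathrm{E}[77777]$, contractible.

$T=\{0,2,4,6,8\}$: $\mathrm{O}[22222]\Longrightarrow\mathrm{E}[44444]\Longrightarrow\mathrm{O}[66666]\Longrightarrow\emptyset$, so $\Gamma_*\simeq S^{14}$.

$T=\{0\}$: $S^{14}$ by Section~\ref{sec:example}.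

$T=\{0,2\}$: $G_T=\mathrm{O}[22112;4,8]$. Delete $e_4$ (side $5$) and $e_8$ (side $7$). Then $\mathrm{O}[22112]\Longrightarrow\mathrm{E}[44434;5,7]$. Delete $e_5$ (side $6$; column $7$ carries an extra, but $M_h(7)=4>3=h(6)$), then $e_7$ (side $6$). Then $\mathrm{E}[44434]\Longrightarrow\mathrm{O}[66666;6]$. The extra $e_6$ is level, with $\operatorname{lk}e_6=\mathrm{O}[66776;4,8]$. There delete $e_4$ (side $3$) and $e_8$ (side $9$); $(7,5)$ is isolated. So $e_6$ may be deleted, $\mathrm{O}[66666]\Longrightarrow\emptyset$, and $G_T\simeq S^{14}$.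

$T=\{0,2,4\}$: $G_T=\mathrm{O}[22212;6,8]$. Delete $e_6$ (side $7$; column $8$ carries an extra, but $M_h(8)=2>1=h(7)$), then $e_8$ (side $7$). This leaves
\[
A_0=\mathrm{O}[22212]\Longrightarrow\mathrm{E}[44444;7].
\]
Here $\operatorname{lk}e_7=\mathrm{E}[44455;5,9]$; delete $e_5$ (side $4$) and $e_9$ (side $0$) and step to $\mathrm{O}[66777;0,4]$, where $(7,7)$ is isolated. So $e_7$ may be deleted, $\mathrm{E}[44444]\Longrightarrow\mathrm{O}[66666]\Longrightarrow\emptyset$, and $G_T\simeq A_0\simeq S^{14}$.

$T=\{0,2,4,6\}$: $G_T=\mathrm{O}[22222;8]$. Here $\operatorname{lk}e_8=\mathrm{O}[22233;0,6]$; delete $e_0$ (side $1$) and $e_6$ (side $5$) and step to $\mathrm{E}[54455;1,5]$. Delete $e_1$ (side $2$) and $e_5$ (side $4$) and step to $\mathrm{O}[76777;2,4]$, where $(7,7)$ is isolated. So $e_8$ may be deleted: $I(\Gamma_*)\hookrightarrow I(G_T)$ is a homotopy equivalence and $G_T\simeq S^{14}$.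

\subsection{The set $T=\{0,4\}$}\label{sec:04}

Now $G_T=\mathrm{O}[22212;2,6,8]$, and as for $\{0,2,4\}$ we delete $e_6$ and $e_8$ (side $7$). There remains $\mathrm{O}[22212;2]$, with a level extra whose link, unlike the earlier ones, is not contractible. Without $e_2$ we have $A_0\simeq S^{14}$. The link is $\mathrm{O}[33212;0,4]$; delete $e_0$ (side $9$) and $e_4$ (side $5$) and step:
\[
\mathrm{O}[33212]\Longrightarrow\Lambda=\mathrm{E}[55544;5,7,9].
\]
The extras $e_5,e_9$ lie in row $5$ and $e_7$ in row $4$. As long as $e_7$, in row $h(6)=h(8)=4$, is present, Lemma~\ref{lem:slant} does not apply to $e_5$ and $e_9$, so we treat $e_7$ first.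
\begin{itemize}
\item $\Lambda-e_7$: delete $e_5$ (side $6$) and $e_9$ (side $8$); contractible by (c2). Since $h(4)=h(0)=5$, Lemma~\ref{lem:level} gives $\operatorname{lk}_\Lambda e_7=\Theta=\mathrm{E}[55555;5,9]$. So $I(\Lambda)\simeq\Sigma I(\Theta)$.
\item $\Theta-e_9$ is contractible by (c1). In $\operatorname{lk}_\Theta e_9=\mathrm{E}[65556;1,5,7]$ delete $e_1$ (side $2$) to get $\Theta'=\mathrm{E}[65556;5,7]$. So $I(\Theta)\simeq\Sigma I(\Theta')$.
\item $\Theta'-e_5$: delete $e_7$ (side $6$) and step to $\mathrm{O}[87788]$, where $(7,3)$ is isolated; contractible. So $I(\Theta')\simeq\Sigma I(\operatorname{lk}_{\Theta'}e_5)$.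
\item $\operatorname{lk}_{\Theta'}e_5=\mathrm{E}[65666;3,7]$, since $h(2)=5$ and $h(8)=6$ in $\Theta'$. Delete $e_3$ (side $2$). Now $e_7$ is level with link $\mathrm{E}[65677;5,9]$; there delete $e_5$ (side $4$) and $e_9$ (side $0$), and $(7,6)$ is isolated. So $e_7$ may be deleted, $\mathrm{E}[65666]\Longrightarrow\emptyset$, and $\operatorname{lk}_{\Theta'}e_5\simeq S^4$.
\end{itemize}
Hence $\Theta'\simeq S^5$, $\Theta\simeq S^6$, $\Lambda\simeq S^7$ and $\operatorname{lk}e_2\simeq S^{12}$. By Lemma~\ref{lem:basic}(d), $\tilde H_{14}(I(A_0))\to\tilde H_{14}(I(G_T))$ is an isomorphism, $\tilde H_{13}(I(G_T))\cong\tilde H_{12}(S^{12})=\mathbb{Z}$, and all other groups vanish.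

\subsection{The set $T=\{0,4,6\}$}\label{sec:046}

Here $G_T=\mathrm{O}[22222;2,8]$. Without $e_2$ this is $G_{\{0,2,4,6\}}$, which is equivalent to $\Gamma_*\simeq S^{14}$ by inclusion. In $\operatorname{lk}e_2=\mathrm{O}[33222;0,4,8]$ delete $e_4$ (side $5$) to get $\Lambda_2=\mathrm{O}[33222;0,8]$. The extra $e_0$ has lower side $9$, but $e_8$ lies opposite in row $h(9)=2$; again we treat this one first.
\begin{itemize}
\item $\Lambda_2-e_8$: delete $e_0$ (side $9$) and step to $\mathrm{E}[55544;5,9]$; delete $e_5$ (side $6$) and $e_9$ (side $8$); contractible by (c2). In $\operatorname{lk}_{\Lambda_2}e_8=\mathrm{O}[33233;0,6]$ delete $e_6$ (side $5$) to get $\Pi=\mathrm{O}[33233;0]$. So $I(\Lambda_2)\simeq\Sigma I(\Pi)$.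
\item $\Pi-e_0=\mathrm{O}[33233]\Longrightarrow\mathrm{E}[55555;5]$, contractible by (c1). In $\operatorname{lk}_\Pi e_0=\mathrm{O}[43234;2,8]$ delete $e_2$ (side $3$) and $e_8$ (side $7$); then
\[
\mathrm{O}[43234]\Longrightarrow\Omega=\mathrm{E}[66556;3,5,7].
\]
So $I(\Pi)\simeq\Sigma^6I(\Omega)$.
\item $\Omega-e_5$: delete $e_3$ (side $4$) and $e_7$ (side $6$) and step to $\mathrm{O}[88788]$, where $(7,5)$ is isolated; contractible. So $I(\Omega)\simeq\Sigma I(\operatorname{lk}_\Omega e_5)$.
\item $\operatorname{lk}_\Omega e_5=\mathrm{E}[66666;3,7]$, since $h(2)=h(8)=6$ in $\Omega$. Both extras are level. First $\operatorname{lk}e_3=\mathrm{E}[67766;1,5,7]$; delete $e_1$ (side $0$), and $(7,2)$ is isolated. So $e_3$ may be deleted. In $\mathrm{E}[66666;7]$ we have $\operatorname{lk}e_7=\mathrm{E}[66677;5,9]$; delete $e_9$ (side $0$), and $(7,8)$ is isolated. So $e_7$ may be deleted, $\mathrm{E}[66666]\Longrightarrow\emptyset$, and $\operatorname{lk}_\Omega e_5\simeq S^4$.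
\end{itemize}
Hence $\Omega\simeq S^5$, $\Pi\simeq S^{11}$, $\Lambda_2\simeq S^{12}$ and $\operatorname{lk}e_2\simeq S^{12}$. By Lemma~\ref{lem:basic}(d), $\tilde H_{14}(I(\Gamma_*))\to\tilde H_{14}(I(G_T))$ is an isomorphism, $\tilde H_{13}(I(G_T))\cong\mathbb{Z}$, and all other groups vanish. This completes the proof of Proposition~\ref{prop:groups}. \qed

\section{Seven rows: the maps between these groups}

To know $d^1$ we need the inclusions $G_T\subset G_{T\setminus t}$ on homology. In degree $14$ all groups have a common generator; in degree $13$ one inclusion, together with symmetry, will suffice.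

\subsection{Degree 14}

By Section~\ref{sec:onesphere} and Lemma~\ref{lem:step}, $\tilde H_{14}(I(\Gamma_*))$ is generated by the cycle
\[
z=\bigwedge\big((r,x)-(r+1,x)\big),
\]
a product of $15$ factors in three layers: $r=2$ and $x$ odd (layer 1), $r=4$ and $x$ even (layer 2), $r=6$ and $x$ odd (layer 3).

\begin{proposition}\label{prop:deg14}
For $m=7$ and every $T\neq\emptyset$ the map $\tilde H_{14}(I(\Gamma_*))\to\tilde H_{14}(I(G_T))$ is an isomorphism.
\end{proposition}

\begin{proof}
As $\Gamma_*$ is invariant under $D_5$, one $T$ of each type suffices. For $|T|\ge4$ and $T=\{0,4,6\}$ the claim was shown in Section~\ref{sec:groups}. For $T=\{0\},\{0,2\},\{0,2,4\}$ the deletions and steps made there are inclusions, so by Lemma~\ref{lem:step} the join of the $15$ pairs of the three steps is included in $I(G_T)$ by a homotopy equivalence. For $T=\{0,4\}$ the same is true for $A_0\subset G_T$, and $\tilde H_{14}(I(A_0))\to\tilde H_{14}(I(G_T))$ is an isomorphism by Section~\ref{sec:04}. In all these cases $\tilde H_{14}(I(G_T))$ is therefore generated by a product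 of factors $(h,x)-(h+1,x)$ in three layers, with the heights
\begin{align*}
\{0\}:&\quad 21112,\ 44334,\ 66566;\\
\{0,2\}:&\quad 22112,\ 44434,\ 66666;\\
\{0,4\},\{0,2,4\}:&\quad 22212,\ 44444,\ 66666.
\end{align*}
We transform $z$ into this generator by lowering heights, one factor at a time. Suppose a cycle is $f\wedge w$ with $f=(h,x)-(h+1,x)$ and $w$ the product of the other factors, and put $f'=(h-1,x)-(h,x)$. If $(h-1,x)$ and $(h+1,x)$ are vertices of $G_T$ not adjacent to any vertex occurring in $w$, then, since $\partial w=0$,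
\[
(f+f')\wedge w=\big((h-1,x)-(h+1,x)\big)\wedge w=\partial\big((h+1,x)\wedge(h-1,x)\wedge w\big),
\]
so $f'\wedge w$ is homologous to $-f\wedge w$. We do this first in layer 1, then in layer 2, then in layer 3, and check the condition. Columns of the same layer are never adjacent, and adjacent layers use columns of opposite parity. Layers 1 and 3 share columns, but there the vertices involved stay at least two rows apart. So only neighboring columns in the adjacent layers matter.
\begin{itemize}
\item Layer 1, in odd columns $x$ with $h_T(x)=1$: the vertices $(1,x)$, $(3,x)$ lie in $G_T$, and the neighboring columns contain only rows $4,5$ of layer 2.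
\item Layer 2, in even columns $x$ of new height $3$: the vertices are $(3,x)$, $(5,x)$. The heights at $x\pm1$ in layer 1 are both $1$, so there layer 1 occupies rows $1,2$, and layer 3 occupies rows $6,7$.
\item Layer 3, only for $T=\{0\}$ and $x=5$: the vertices are $(5,5)$, $(7,5)$, and in columns $4$ and $6$ layer 2 occupies rows $3,4$.
\end{itemize}
Rows $3$ to $7$ are full in $G_T$, so all required vertices are present, and $z$ becomes $\pm$ the generator.
\end{proof}

\subsection{Degree 13}

\begin{proposition}\label{prop:deg13}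
For $m=7$ the inclusion $I(G_{\{0,4,6\}})\hookrightarrow I(G_{\{0,4\}})$ is a homotopy equivalence.
\end{proposition}

We need two moves for graphs that are not given by profiles. Each removes some vertices and leaves a graph $\Gamma'$ with $I(\Gamma)\simeq\Sigma I(\Gamma')$; vertices listed as removed may be absent already.

\begin{lemma}\label{lem:moves}
Let $\Gamma$ be an induced subgraph of $C_{m,10}$.
\begin{enumerate}
\item[$\mathrm{S}(r,c)$:] If $(r,c),(r+1,c)$ are present and $(r-1,c),(r,c\pm1)$ are absent, then $I(\Gamma)\simeq\Sigma I(\Gamma')$, where $\Gamma'$ arises by removing $(r,c)$, $(r+1,c)$, $(r+1,c\pm1)$, $(r+2,c)$.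
\item[$\mathrm{D}(r,c)$:] If $(r,c),(r,c+1)$ are present and $(r-1,c),(r-1,c+1),(r,c-1),(r,c+2)$ are absent, then $I(\Gamma)\simeq\Sigma I(\Gamma')$, where $\Gamma'$ arises by removing $(r,c)$, $(r,c+1)$, $(r+1,c)$, $(r+1,c+1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $\mathrm{S}(r,c)$ the vertex $(r,c)$ is a leaf with neighbor $(r+1,c)$; use Lemma~\ref{lem:basic}(f). In $\mathrm{D}(r,c)$ the possible neighbors of $(r,c)$ are $(r,c+1)$ and $(r+1,c)$, and both are neighbors of $(r+1,c+1)$, which may therefore be deleted if present. Then $(r,c+1)$ is a leaf with neighbor $(r,c)$.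
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:deg13}]
The graph $G_{\{0,4\}}$ arises from $G_{\{0,4,6\}}$ by adding $(1,7)$ and $(2,6)$. In it $N((1,7))=\{(2,7)\}\subset N((2,6))$, so $(2,6)$ may be deleted. It remains to see that $(1,7)$ may be deleted from $G_{\{0,4,6\}}+(1,7)$. By Lemma~\ref{lem:basic}(b) it suffices that its link $H=G_{\{0,4,6\}}-(2,7)$ is contractible. Since $G_{\{0,4,6\}}=\mathrm{O}[22222;2,8]$, in $H$ row $1$ is empty, row $2$ is $\{1,2,3,5,8,9\}$, and rows $3$ to $7$ are full.

For each move we list only the newly removed vertices below its starting row $r$. We apply $\mathrm{S}(2,5)$, removing $(3,4),(3,5),(3,6),(4,5)$, and $\mathrm{D}(2,8)$, removing $(3,8),(3,9)$. Now row $2$ is $\{1,2,3\}$, row $3$ is $\{0,1,2,3,7\}$, row $4$ lacks only column $5$, and rows $5$ to $7$ are full. Let $v=(2,2)$. We show that the graph without $v$ and the link of $v$ are both contractible; then so is $H$.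

\smallskip
\emph{Without $v$.} Row $2$ is $\{1,3\}$. The following moves are possible in the order given.
\begin{center}
\begin{tabular}{lll}
$\mathrm{S}(2,1)$: $(3,0),(3,1),(3,2),(4,1)$ & $\mathrm{S}(2,3)$: $(3,3),(4,3)$ & $\mathrm{S}(3,7)$: $(4,6),(4,7),(4,8),(5,7)$\\[2pt]
\multicolumn{3}{l}{\quad now row $4$ is $\{0,2,4,9\}$ and row $5$ lacks only $7$}\\[2pt]
$\mathrm{S}(4,2)$: $(5,1),(5,2),(5,3),(6,2)$ & $\mathrm{S}(4,4)$: $(5,4),(5,5),(6,4)$ & $\mathrm{D}(4,9)$: $(5,9),(5,0)$\\[2pt]
\multicolumn{3}{l}{\quad now row $5$ is $\{6,8\}$ and row $6$ lacks only $2,4$}\\[2pt]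
$\mathrm{S}(5,6)$: $(6,5),(6,6),(6,7),(7,6)$ & $\mathrm{S}(5,8)$: $(6,8),(6,9),(7,8)$ & \\[2pt]
\multicolumn{3}{l}{\quad now row $6$ is $\{0,1,3\}$ and row $7$ lacks only $6,8$}\\[2pt]
$\mathrm{S}(6,3)$: $(7,2),(7,3),(7,4)$ & &
\end{tabular}
\end{center}
Now $(7,4)$, $(7,6)$ and $(6,5)$ are absent, so $(7,5)$ is isolated.

\smallskip
\emph{The link of $v$.} We remove $(2,1),(2,2),(2,3),(3,2)$. Row $2$ is empty, row $3$ is $\{0,1,3,7\}$, and row $4$ lacks only $5$.
\begin{center}
\begin{tabular}{lll}
$\mathrm{D}(3,0)$: $(4,0),(4,1)$ & $\mathrm{S}(3,3)$: $(4,2),(4,3),(4,4),(5,3)$ & $\mathrm{S}(3,7)$: $(4,6),(4,7),(4,8),(5,7)$\\[2pt]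
\multicolumn{3}{l}{\quad now row $4$ is $\{9\}$ and row $5$ lacks only $3,7$}\\[2pt]
$\mathrm{S}(4,9)$: $(5,8),(5,9),(5,0),(6,9)$ & &\\[2pt]
\multicolumn{3}{l}{\quad now row $5$ is $\{1,2,4,5,6\}$ and row $6$ lacks only $9$}\\[2pt]
$\mathrm{D}(5,1)$: $(6,1),(6,2)$ & &
\end{tabular}
\end{center}
Row $5$ is now $\{4,5,6\}$, row $6$ is $\{0,3,4,5,6,7,8\}$, and row $7$ is full. Let $v'=(5,5)$. Without $v'$, the move $\mathrm{S}(5,4)$ removes $(6,3),(6,4),(6,5),(7,4)$ and $\mathrm{S}(5,6)$ removes $(6,6),(6,7),(7,6)$, after which $(7,5)$ is isolated. In the link of $v'$ the vertices $(5,4),(5,5),(5,6),(6,5)$ are removed, and row $6$ is $\{0,3,4,6,7,8\}$. There $\mathrm{S}(6,0)$ removes $(7,9),(7,0),(7,1)$ and $\mathrm{D}(6,3)$ removes $(7,3),(7,4)$. As $(6,2)$ is absent, $(7,2)$ is isolated. Both graphs are contractible, hence so is the link of $v$.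
\end{proof}

\section{The differential and its sign}

\subsection{Involutions on independence complexes}

We shall use two reflections of the cylinder, one for the sign and one for the extension. The following lemma covers both. Let $f$ be an involution of a finite graph $\Gamma$ such that no vertex is adjacent to its image. Let $\Gamma/f$ be the graph whose vertices are the $f$-orbits, where two different orbits are adjacent if some edge of $\Gamma$ joins them.

\begin{lemma}\label{lem:inv}
\begin{enumerate}
\item[(a)] The fixed point set of $f$ on $I(\Gamma)$ is homeomorphic to $I(\Gamma/f)$.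
\item[(b)] $\sum_i(-1)^i\operatorname{tr}\big(f\,|\,\tilde H_i(I(\Gamma);\mathbb{Q})\big)=\tilde\chi(I(\Gamma/f))$.
\item[(c)] If $\Gamma\ne\emptyset$, then $\sum_i\dim\tilde H_i(I(\Gamma/f);\mathbb{F}_2)\le\sum_i\dim\tilde H_i(I(\Gamma);\mathbb{F}_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By hypothesis an $f$-invariant vertex set is independent if and only if its orbits are pairwise non-adjacent. A point is fixed if and only if its barycentric coordinates are constant on orbits; send it to the point of $I(\Gamma/f)$ whose coordinates are the total weights of the orbits.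

(b) This is the Lefschetz fixed point formula; here is a direct proof. The left side equals the alternating trace on augmented chains. Only $f$-invariant simplices $\tau$ contribute. If $\tau$ consists of $k_1$ fixed vertices and $k_2$ orbits of size two, then $f$ acts on its orientation by $(-1)^{k_2}$, and the contribution is $(-1)^{k_1+2k_2-1}(-1)^{k_2}=(-1)^{k_1+k_2-1}$, which is the contribution of the corresponding simplex of $I(\Gamma/f)$ to $\tilde\chi$.

(c) This is Smith's inequality \cite[Thm.~III.4.1]{bredon}; we recall the argument. Let $K$ be the barycentric subdivision of $I(\Gamma)$. A simplex of $K$ mapped to itself by $f$ is fixed pointwise, so the fixed simplices form a subcomplex $F$ triangulating the fixed point set. Let $C=C_*(K;\mathbb{F}_2)$ be the unaugmented chain complex and $N=1+f:C\to C$. As $f$ permutes a basis of $C$, $\ker N=C_*(F;\mathbb{F}_2)\oplus NC$. For unreduced homology, the exact sequence $0\to C_*(F;\mathbb{F}_2)\oplus NC\to C\to NC\to0$ gives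
\[
\dim H_i(F;\mathbb{F}_2)+\dim H_i(NC)\le\dim H_{i+1}(NC)+\dim H_i(C).
\]
Summing over all $i\ge0$ yields the inequality for unreduced homology. Both complexes are nonempty, so we may subtract $1$ from each side.
\end{proof}

\subsection{The first page for $m=7$}

From now on $G=C_{7,10}$ and $X=I(G)$.

\emph{Row $q=14$.} By Propositions~\ref{prop:groups} and~\ref{prop:deg14}, the summand of each $T\ne\emptyset$ is generated by $[T]\otimes z$, compatibly with inclusions, and $T=\emptyset$ contributes nothing. So the row is the non-augmented chain complex of a $4$-simplex, with vertices in $p=1$. Hence $E^2_{1,14}=\mathbb{Z}$, generated by the class of $[0]\otimes z$, and $E^2_{p,14}=0$ for $p\ne1$.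

\emph{Row $q=13$.} The only nonzero groups are $E^1_{3,13}\cong\mathbb{Z}^5$, from the triples $\rho^i\{0,4,6\}$, and $E^1_{2,13}\cong\mathbb{Z}^5$, from the pairs $\rho^i\{8,2\}$. Let $\alpha$ and $\beta$ generate the summands of $\{0,4,6\}$ and $\{8,2\}$. As $\rho$ permutes the five triples cyclically, and likewise the five pairs, the $\rho^i\alpha$ and the $\rho^i\beta$ form bases. The sets $\{0,4,6\}$ and $\{8,2\}$ are $s$-invariant, so $s\alpha=\varepsilon\alpha$ and $s\beta=\sigma\beta$ with signs $\varepsilon,\sigma$. Among the pairs in $\{0,4,6\}$, the pair $\{4,6\}$ has no homology in degree $13$, while $\{0,4\}=\rho\{8,2\}$ and $\{0,6\}=\rho^{-1}\{8,2\}$. So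
\begin{equation}\label{eq:d1}
d^1\alpha=a\rho\beta+b\rho^{-1}\beta,\qquad a=\pm1,
\end{equation}
the latter by Proposition~\ref{prop:deg13}. We are in the situation of Lemma~\ref{lem:five}, and everything depends on $\varepsilon\sigma$. Following explicit generators of $\tilde H_{13}$ through the nested links of Section~\ref{sec:groups} would be laborious. Instead we compute the trace of $s$ in two ways.

\begin{proposition}\label{prop:sign}
$\varepsilon\sigma=1$.
\end{proposition}

\begin{proof}
The alternating trace of $s$, taken by total degree and over $\mathbb{Q}$, is the same on $\tilde H_*(X;\mathbb{Q})$ and on $E^1\otimes\mathbb{Q}$, and for row $14$ we may pass to its homology. The reflection $s$ permutes the $15$ factors of $z$ and preserves the order of rows inside each factor. In each layer it makes two transpositions ($1\leftrightarrow9$, $3\leftrightarrow7$, respectively $2\leftrightarrow8$, $4\leftrightarrow6$), six in total, so $sz=z$ and $s([0]\otimes z)=[0]\otimes z$. Row $14$ therefore contributes $(-1)^{15}=-1$. In row $13$ the only $s$-invariant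 sets are $\{8,2\}$ and $\{0,4,6\}$, contributing $(-1)^{15}\sigma+(-1)^{16}\varepsilon$. So the alternating trace is $-1-\sigma+\varepsilon$.

Now we use Lemma~\ref{lem:inv}(b). A vertex $(r,c)$ is never adjacent to $(r,-c)$, since $2c\ne\pm1$ in $\mathbb{Z}_{10}$. The orbits are represented by columns $0,\dots,5$, and orbits of $(r,c)$ and $(r',c')$ with $0\le c,c'\le5$ are adjacent exactly when these vertices are: $c+c'\equiv\pm1$ only for $\{c,c'\}=\{0,1\}$ or $\{4,5\}$, and $c\equiv-c'$ only for $c=c'\in\{0,5\}$. So $G/s$ is the planar grid $P_7\times P_6$, where $P_k$ is the path with $k$ vertices, and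
\begin{equation}\label{eq:trace}
-1-\sigma+\varepsilon=\tilde\chi(I(P_7\times P_6))=-Z,\qquad Z=\sum_\tau(-1)^{|\tau|},
\end{equation}
the sum over all independent sets of $P_7\times P_6$. We compute $Z$ row by row. Label the columns $1,\dots,6$, and write for example $136$ for $\{1,3,6\}$. For an independent set $S$ of $P_6$ put
\[
g_0(S)=1,\qquad g_{j+1}(S)=\sum_{S'\cap S=\emptyset}(-1)^{|S'|}g_j(S'),
\]
the sum over independent sets $S'$ of $P_6$. So $g_j(S)$ is the signed number of ways to fill $j$ rows above a row $S$. With $S$ as the middle row,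
\[
Z=\sum_S(-1)^{|S|}g_3(S)^2 .
\]
\emph{$g_1$.} Let $i_k$ be the signed number of independent sets of $P_k$. Then $i_k=i_{k-1}-i_{k-2}$, so $i_k=1,0,-1,-1,0,1,1$ for $k=0,\dots,6$, and $g_1(S)$ is the product of these numbers over the components of $P_6\setminus S$. Hence $g_1=1$ for $S=\emptyset,1,3,4,6,14,36$ and $g_1=0$ otherwise.

\emph{$g_2$.} Consequently $g_2(S)=1-p+q$, where $p$ is the number of elements of $\{1,3,4,6\}$ not in $S$ and $q$ is the number of the sets $14,36$ disjoint from $S$. The table shows $g_2=0$ for $14,36,136,146$ and $g_2=-1$ for the other independent sets.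

\emph{$g_3$.} So $g_3(S)$ is $-g_1(S)$, corrected by the four sets where $g_2=0$: $g_3(S)=-g_1(S)+q-t$, where $t$ is the number of the sets $136,146$ disjoint from $S$.

The $21$ independent sets, up to the reflection $i\mapsto7-i$, which preserves all these numbers, are the following.
\begin{center}
\begin{tabular}{c|cccccccccccc}
$S$ & $\emptyset$ & 1 & 2 & 3 & 13 & 14 & 15 & 16 & 24 & 25 & 135 & 136\\
image & & 6 & 5 & 4 & 46 & 36 & 26 & & 35 & & 246 & 146\\ \hline
$g_1$ & 1 & 1 & 0 & 1 & 0 & 1 & 0 & 0 & 0 & 0 & 0 & 0\\
$p$ & 4 & 3 & 4 & 3 & 2 & 2 & 3 & 2 & 3 & 4 & 2 & 1\\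
$q$ & 2 & 1 & 2 & 1 & 0 & 1 & 1 & 0 & 1 & 2 & 0 & 0\\
$t$ & 2 & 0 & 2 & 1 & 0 & 0 & 0 & 0 & 1 & 2 & 0 & 0\\
$g_2$ & $-1$ & $-1$ & $-1$ & $-1$ & $-1$ & 0 & $-1$ & $-1$ & $-1$ & $-1$ & $-1$ & 0\\
$g_3$ & $-1$ & 0 & 0 & $-1$ & 0 & 0 & 1 & 0 & 0 & 0 & 0 & 0
\end{tabular}
\end{center}
So $Z$ receives $+1$ from $\emptyset$, $-1$ from each of $3,4$, and $+1$ from each of $15,26$, that is, $Z=1$. By \eqref{eq:trace}, $\varepsilon=\sigma$.
\end{proof}

By Lemma~\ref{lem:five}(iii), $d^1:E^1_{3,13}\to E^1_{2,13}$ is injective with cokernel $\mathbb{Z}/2$. So the only nonzero terms of $E^2$ are $E^2_{1,14}=\mathbb{Z}$ and $E^2_{2,13}=\mathbb{Z}/2$, both in total degree $15$. No further differential is possible, and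
\begin{equation}\label{eq:ext}
\tilde H_i(X)=0\quad(i\ne15),\qquad 0\to\mathbb{Z}\to\tilde H_{15}(X)\to\mathbb{Z}/2\to0 .
\end{equation}
This is not yet a counterexample: $\tilde H_{15}(X)$ is $\mathbb{Z}\oplus\mathbb{Z}/2$ or $\mathbb{Z}$.

\section{The extension: reflecting the cylinder}

\subsection{Four rows}

The two possibilities in \eqref{eq:ext} are distinguished by the mod~$2$ homology of $X$, of total dimension $3$ or $1$ respectively. We obtain a lower bound from a fixed complex.

\begin{proposition}\label{prop:four}
$\sum_i\dim\tilde H_i(I(C_{4,10});\mathbb{F}_2)\ge3$.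
\end{proposition}

\begin{proof}
We use Section~\ref{sec:filtration} with $m=4$ and coefficients $\mathbb{F}_2$. The graphs start as for $m=7$, but now all extras in rows $>4$ disappear. For each type of $T$:
\begin{itemize}
\item $\emptyset$: $\mathrm{O}[11111]\Longrightarrow\mathrm{E}[33333]\Longrightarrow\emptyset$, so $I(G_\emptyset)\simeq\Sigma^{10}S^{-1}=S^9$.
\item $\{0\}$: $\mathrm{O}[21112;2,8]$; delete $e_2$ (side $3$) and $e_8$ (side $7$) and step to $\mathrm{E}[44334;3,7]$, where $(4,0)$ is isolated. Contractible.
\item $\{0,2\}$: $\mathrm{O}[22112;4,8]$; delete $e_4$ (side $5$) and $e_8$ (side $7$) and step to $\mathrm{E}[44434;5,7]$, where $(4,0)$ is isolated. Contractible.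
\item $\{0,2,4\}$: $\mathrm{O}[22212;6,8]$; delete $e_6,e_8$ (side $7$) as for $m=7$ and step to $\mathrm{E}[44444;7]$, where $(4,2)$ is isolated. Contractible; in particular $A_0=\mathrm{O}[22212]$ is contractible.
\item $\{0,2,4,6,8\}$: $\mathrm{O}[22222]\Longrightarrow\mathrm{E}[44444]$, contractible.
\item $\{0,2,4,6\}$: $\mathrm{O}[22222;8]$. Without $e_8$ it is contractible by the previous item. In $\operatorname{lk}e_8=\mathrm{O}[22233;0,6]$ delete $e_0$ (side $1$) and $e_6$ (side $5$) and step to $\mathrm{E}[54455]$, where $(4,2)$ is isolated. Contractible.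
\item $\{0,4\}$: after deleting $e_6,e_8$ (side $7$) we have $\mathrm{O}[22212;2]$, and without $e_2$ this is $A_0$, contractible. In $\operatorname{lk}e_2=\mathrm{O}[33212;0,4]$ delete $e_0$ (side $9$) and $e_4$ (side $5$) and step to $\mathrm{E}[55544;7]$; the extras $e_5,e_9$ would lie in row $5$. This graph is the path $(4,6),(4,7),(4,8)$, whose complex is an edge and a point, so $\simeq S^0$. Hence $\operatorname{lk}e_2\simeq S^5$ and $G_T\simeq S^6$.
\item $\{0,4,6\}$: $\mathrm{O}[22222;2,8]$. Without $e_2$ this is $G_{\{0,2,4,6\}}$, contractible. In $\operatorname{lk}e_2=\mathrm{O}[33222;0,4,8]$ delete $e_4$ (side $5$) to get $\Lambda_2=\mathrm{O}[33222;0,8]$. In $\Lambda_2-e_8$ delete $e_0$ (side $9$) and step to $\mathrm{E}[55544]$, where $(4,6)$ is isolated; so $\Lambda_2-e_8$ is contractible. In $\operatorname{lk}_{\Lambda_2}e_8=\mathrm{O}[33233;0,6]$ delete $e_6$ (side $5$) to get $\Pi=\mathrm{O}[33233;0]$. Here $\operatorname{lk}_\Pi e_0=\mathrm{O}[43234;2,8]$; delete $e_2$ (side $3$) and $e_8$ (side $7$), and $(4,1)$ is isolated. So $e_0$ may be deleted,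 and $\mathrm{O}[33233]\Longrightarrow\emptyset$ shows $\Pi\simeq S^4$. Hence $\Lambda_2\simeq S^5$ and $G_T\simeq S^6$.
\end{itemize}
So the only nonzero terms of $E^1$ are $E^1_{0,9}=\mathbb{F}_2$, $E^1_{2,6}=\mathbb{F}_2^5$ and $E^1_{3,6}=\mathbb{F}_2^5$. With $\alpha,\beta$ the nonzero elements of the summands of $\{0,4,6\}$ and $\{8,2\}$, the $\rho^i\alpha$ and $\rho^i\beta$ are bases, $s\alpha=\alpha$, $s\beta=\beta$, and $d^1\alpha=a\rho\beta+b\rho^{-1}\beta$ for some $a,b\in\mathbb{F}_2$, because $\{4,6\}$ contributes nothing in degree $6$. By Lemma~\ref{lem:five}(i) the rank of $d^1:E^1_{3,6}\to E^1_{2,6}$ is at most $4$. No other differential can be nonzero: for $r\ge2$, those starting at $E^r_{3,6}$ and $E^r_{2,6}$ lead to zero groups in rows $q=7$ or $8$; those ending there start at zero groups with $p\ge4$; and nothing of total degree $10$ maps to $E^r_{0,9}$. So the total dimension is at least $1+1+1$.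
\end{proof}

\subsection{End of the computation of the homology}

Let $g(r,c)=(8-r,c)$ on $C_{7,10}$. No vertex is adjacent to its image, since $8-2r\ne\pm1$. The orbits are represented by rows $1,\dots,4$, and two orbits are adjacent exactly when their representatives are: for $r,r'\le4$, $|r-(8-r')|=1$ means $r+r'=7$, so $\{r,r'\}=\{3,4\}$, and $r=8-r'$ means $r=r'=4$. Thus $C_{7,10}/g\cong C_{4,10}$. Lemma~\ref{lem:inv}(c) and Proposition~\ref{prop:four} give
\[
\sum_i\dim\tilde H_i(X;\mathbb{F}_2)\ge3 .
\]
If $\tilde H_{15}(X)$ were $\mathbb{Z}$, then by \eqref{eq:ext} the left side would be $1$. Hence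
\[
\tilde H_{15}(X)\cong\mathbb{Z}\oplus\mathbb{Z}/2 .
\]
A wedge of spheres has torsion-free homology, so the conjecture is disproved.

\section{The homotopy type}

It remains to pass from homology to homotopy. The graph $C_{7,10}$ is bipartite, because $10$ is even; let $A$ and $B$ be its classes. Let $U$ and $V$ be the sets of points of $X$ whose total barycentric weight on $A$ is less than $1$, respectively greater than $0$. They are open and cover $X$. Every simplex of $X$ is the join of a simplex with vertices in $A$ and one with vertices in $B$ (either may be empty). Moving along join lines, $U$ deformation retracts to the full simplex on $B$ and $V$ to the full simplex on $A$. So $U$ and $V$ are contractible. Their intersection is nonempty, since for instance $\{(1,0),(1,3)\}$ is an independent set meeting both classes. By the Mayer--Vietoris sequence $\tilde H_0(U\cap V)\cong\tilde H_1(X)=0$, so $U\cap V$ is path-connected. By van Kampen's theorem $X$ is simply connected.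

A simply connected CW complex whose only nonzero reduced homology group is $L$, in a degree $k\ge2$, is a Moore space $M(L,k)$, and its homotopy type is determined by $L$ and $k$ \cite[Ex.~4.34]{hatcher}. The space $S^{15}\vee\Sigma^{14}\mathbb{RP}^2$ is simply connected with reduced homology $\mathbb{Z}\oplus\mathbb{Z}/2$ in degree $15$ only, since $\tilde H_*(\mathbb{RP}^2)$ is $\mathbb{Z}/2$ in degree $1$ and zero otherwise. Therefore $I(C_{7,10})\simeq S^{15}\vee\Sigma^{14}\mathbb{RP}^2$, which completes the proof of Theorem~\ref{thm:main}. \qed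

\begin{thebibliography}{9}

\bibitem{grid}
\emph{On the homotopy types of the independence complexes of grid graphs with cylindrical identification},
\url{https://projecteuclid.org/journalArticle/Download?urlId=10.1215%2F21562261-1625172}
(doi:10.1215/21562261-1625172).

\bibitem{bredon}
Bredon,
\emph{Introduction to Compact Transformation Groups}.

\bibitem{hatcher}
Hatcher,
\emph{Algebraic Topology}.

\end{thebibliography}

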